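
\newtheorem{theorem}{Theorem}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Points with unipotent stabilizer in a representation and in its dual}


\begin{abstract}
Let a linear algebraic group $G$ act linearly on $V$ over a field of characteristic $0$ or
greater than $\dim V$, and let $V_0\subset V$ and $V_0^*\subset V^*$ be the sets of points with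
unipotent stabilizer. A conjecture predicts that $G$ has equally many rational orbits on $V_0$
and on $V_0^*$, and that $V_0$ and $V_0^*$ have the same modality. We show that the statement on
numbers of orbits is false. It fails for a finite group of order $2p$ in dimension two over every
finite field of odd characteristic $p$, for the alternating group $A_p$ in dimension $p-1$ over
finite fields of characteristic $p\ge5$, and for a connected group in dimension two over every
imperfect field of characteristic $p\ge 3$. In the positive direction, we prove the equality of
numbers of orbits over finite fields under a tameness hypothesis on the stabilizers. By counting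
points over finite fields we deduce that in characteristic $0$ the modalities always agree, and
that the numbers of orbits agree when the field is algebraically closed.
\end{abstract}

\section{The question and the answers}

\subsection{The question}

Let $\mathbb F$ be a field with algebraic closure $\overline{\mathbb F}$, let $G$ be a linear
algebraic group over $\mathbb F$, and let $V$ be a finite-dimensional vector space over
$\mathbb F$ with a rational linear representation of $G$ defined over $\mathbb F$. The dual space
$V^*$ carries the contragredient representation. For $x\in V(\overline{\mathbb F})$ the stabilizer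
$G_x$ is the reduced closed subgroup of $G$ fixing $x$.

An algebraic group is \emph{unipotent} if in a faithful linear representation all its elements
have $1$ as their only eigenvalue. The trivial group is unipotent. Closed subgroups, quotients and
extensions of unipotent groups are unipotent. In characteristic $p$ a finite group is unipotent
if and only if it is a $p$-group; in characteristic $0$ every unipotent group is connected. Put
\[
V_0=\{x\in V(\overline{\mathbb F}) : G_x\text{ is unipotent}\},
\]
and define $V_0^*\subset V^*(\overline{\mathbb F})$ in the same way. These are constructible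
$G$-stable sets. We compare them through two invariants.

\emph{The number of orbits.} Let $n_0(V)$ be the number of orbits of the group $G(\mathbb F)$ on
$V_0\cap V(\mathbb F)$, and define $n_0(V^*)$ likewise. Equality of these numbers means equality of
cardinals.

\emph{The modality.} For a constructible $G$-stable set $X$ let $X_{(s)}$ be the union of the
$G(\overline{\mathbb F})$-orbits of dimension $s$ in $X$, and let
\[
\mu(G,X)=\max_s\bigl(\dim X_{(s)}-s\bigr),\qquad \mu(G,\emptyset)=-\infty ,
\]
where the dimension of a constructible set is that of its closure and only $s$ with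
$X_{(s)}\ne\emptyset$ count. The modality is the number of parameters on which the orbits in $X$
depend.

For some groups the symmetry between $V$ and $V^*$ is plain. Suppose that $G$ is diagonalizable and
acts on $V=\mathbb F^n$ by $n$ characters defined over $\mathbb F$. The map $V\to V^*$ that sends
each nonzero coordinate $x_i$ to $x_i^{-1}$ and each zero coordinate to zero is a $G$-equivariant
bijection, so everything agrees. In general there is no such map, and corresponding orbits need not
even have the same dimension. The affine group
\[
G=\Bigl\{\begin{pmatrix}a&b\\0&1\end{pmatrix}: a\ne0\Bigr\}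
\]
acts on columns $V=\mathbb F^2$ by left multiplication. The points $(x,0)^T$ with $x\ne 0$ have
stabilizer $\{a=1\}$, which is unipotent. The points $(x,y)^T$ with $y\ne0$ have stabilizer
$\{b=(1-a)x/y\}\cong\mathbb G_m$, which is not unipotent. The origin is fixed by $G$. So $V_0$ is a
punctured line. On rows the orbits are those of
$(\xi,\eta)\mapsto(a\xi,b\xi+\eta)$. A row with $\xi\ne0$ has trivial stabilizer and a row with
$\xi=0$ is fixed by $G$. So $V_0^*$ is the open set $\xi\neq0$. Still, each of $V_0$ and $V_0^*$ is
a single orbit over every field: the larger orbit has the smaller stabilizer, and the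
\emph{number} of orbits does not change. (In \cite{montecatini} this is illustrated by the real
matrices with $a>0$, where on each side there are two orbits with unipotent stabilizers.)

\begin{conjecture}[{\cite[Conjecture 6]{montecatini}}]
If $\operatorname{char}\mathbb F=0$ or $\operatorname{char}\mathbb F>\dim V$, then
$n_0(V)=n_0(V^*)$ and $\mu(G,V_0)=\mu(G,V_0^*)$.
\end{conjecture}

The number of \emph{all} orbits of a finite matrix group over a finite field is the same on $V$ and
on $V^*$ (Lemma~\ref{lem:burnside}). One may therefore hope, over a finite field, to remove the
orbits with non-unipotent stabilizers, in equal numbers on the two sides. This plan works when the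
stabilizers are tame in the sense defined below, and by reduction modulo primes it then gives the
conjecture over algebraically closed fields of characteristic $0$. Without tameness it breaks down.

\subsection{The answers}

The conjecture is false: the equality of numbers of orbits fails. Each of the following three
theorems disproves it.

\begin{theorem}\label{thm:dihedral}
Let $p\ge3$ be a prime and let $\mathbb F=\mathbb F_q$ with $q$ a power of $p$. There is a finite
\'etale group $G\subset GL_2$ of order $2p$, defined over $\mathbb F$, such that for its action on
$V=\mathbb F^2$ (so that $\dim V=2<p$)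
\[
n_0(V)=(q-1)\bigl(\tfrac qp+1\bigr),\qquad n_0(V^*)=(q-1)\tfrac qp .
\]
\end{theorem}

\begin{theorem}\label{thm:alternating}
Let $p\ge5$ be a prime and let $\mathbb F=\mathbb F_q$ with $q$ a power of $p$. For the constant
group $G=A_p$ acting by permutations on $V=\{x\in\mathbb F^p:\sum x_i=0\}$, so that
$\dim V=p-1<p$, one has $n_0(V^*)-n_0(V)=q-1$.
\end{theorem}

\begin{theorem}\label{thm:imperfect}
Let $\mathbb F$ be any imperfect field of characteristic $p\ge3$, for instance $\mathbb F_p(t)$.
There are a connected group $G$ and a representation $V$ of dimension $2<p$ such that $n_0(V)=1$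
and $n_0(V^*)$ is infinite.
\end{theorem}

In all three cases the modalities do agree; this is noted in the proofs.

For the positive result over finite fields we need a class of stabilizers. Let $k$ be a finite
field of characteristic $p$ and let $n=\dim V<p$. The polynomials
\[
\exp(X)=\sum_{0\le i<n}\frac{X^i}{i!},\qquad
\log(1+X)=\sum_{0<i<n}(-1)^{i-1}\frac{X^i}{i}
\]
are mutually inverse bijections between the nilpotent and the unipotent endomorphisms of $V$,
because the corresponding identities hold modulo $X^n$ over $\mathbb Z[1/(n-1)!]$. A connected
group is \emph{reductive} if it has no nontrivial connected normal unipotent closed subgroup.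
$A^\circ$ denotes the identity component of $A$.

\begin{definition}\label{def:tame}
An algebraic group $A$ in characteristic $p$ is \emph{good} if $A^\circ$ is reductive and
$p\nmid[A:A^\circ]$. A closed $k$-subgroup $H\subset GL(V)$ is \emph{tame} if there are a good
closed $k$-subgroup $A\subset H$ and a $k$-subspace $\mathfrak u\subset\operatorname{End}_k(V)$ of
nilpotent endomorphisms such that $U=\exp(\mathfrak u\otimes\overline k)$ is a closed normal
subgroup of $H$ and multiplication $A\times U\to H$ is an isomorphism of varieties. We then write
$H=A\ltimes U$ and call $A$ a \emph{Levi $k$-subgroup} of $H$.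
\end{definition}

Elements of $\mathfrak u\otimes\overline k$ are then nilpotent too, since the entries of $X^n$ are
polynomials of degree $n<|k|$ in the coordinates of $X$ that vanish at all $k$-points. The group
$U$ is connected, so a finite group is tame if and only if its order is prime to $p$.

\begin{theorem}\label{thm:tame}
Let $k$ be a finite field of characteristic $p>\dim V$ and let $G\subset GL(V)$ be a closed
subgroup defined over $k$. If the stabilizers of all points of $V(k)\cup V^*(k)$ are tame, then
$n_0(V)=n_0(V^*)$.
\end{theorem}

\begin{theorem}\label{thm:charzero}
Let $\operatorname{char}\mathbb F=0$, with $G$ and $V$ arbitrary. Then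
$\mu(G,V_0)=\mu(G,V_0^*)$. If $\mathbb F$ is algebraically closed, then also $n_0(V)=n_0(V^*)$,
and this number is finite or equal to $|\mathbb F|$.
\end{theorem}

The groups of Theorems~\ref{thm:dihedral} and~\ref{thm:alternating} show that tameness cannot be
dropped in Theorem~\ref{thm:tame}: the origin has a finite stabilizer of order divisible by $p$.
Two parts of the conjecture are not settled here: the modality statement in positive
characteristic, and the number of rational orbits over infinite fields of characteristic $0$ that
are not algebraically closed.

Section~\ref{sec:counting} carries out the subtraction on the affine group and states what it needs in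
general. Section~\ref{sec:counter} gives the three counterexamples. Section~\ref{sec:tame} proves
Theorem~\ref{thm:tame}, and Section~\ref{sec:zero} deduces Theorem~\ref{thm:charzero} from it.

\medskip
\emph{Convention.} We write $V$ as columns and $V^*$ as rows. On $V^*$ an element $g$ acts by
$\xi\mapsto\xi g^{-1}$; orbits and stabilizers are the same as for $\xi\mapsto\xi g$, which we use
in computations.

\section{Counting orbits by subtraction}\label{sec:counting}

\begin{lemma}\label{lem:burnside}
Let a finite group $\Gamma$ act linearly on a finite-dimensional vector space $W$ over a finite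
field $k$. Then $\Gamma$ has equally many orbits on $W$ and on $W^*$.
\end{lemma}

\begin{proof}
By Burnside's lemma the number of orbits is the average over $\gamma\in\Gamma$ of the number of
fixed points of $\gamma$. On $W$ this number is $|k|^{\dim\ker(\gamma-1)}$. On $W^*$ the fixed
points are the rows $\xi$ with $\xi(\gamma-1)=0$; they form a space of the same dimension, since
row rank equals column rank.
\end{proof}

\begin{example}\label{ex:affine}
Let $G$ be the affine group over $k=\mathbb F_q$, let $T=\{b=0\}\cong\mathbb G_m$ and
$U=\{a=1\}\cong\mathbb G_a$. On $V$ the orbits of $G(k)$ are: the punctured line $y=0$, $x\ne0$,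
with stabilizer $U$; for each $y\ne0$ one orbit $\{(x,y)^T:x\in k\}$, whose stabilizers are
conjugates of $T$ by elements of $U(k)$; and the origin, with stabilizer $G=T\ltimes U$. On $V^*$
there are one orbit $\xi\ne0$ with trivial stabilizers, and $q$ fixed points $(0,\eta)$ with
stabilizer $G=T\ltimes U$.

Each stabilizer has a ``reductive part'', either $1$ or $T$ up to conjugacy, and the points that we
want are those with reductive part $1$. There are $q+1$ orbits in all on either side, as
Lemma~\ref{lem:burnside} predicts. The orbits with reductive part $T$ can be counted without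
listing them. Each meets the space fixed by $T$, which is the line $\{(0,y)^T\}$ in $V$ and the
line $\{(0,\eta)\}$ in $V^*$, in one orbit of the normalizer $N=T(k)$ of $T$ in $G(k)$. These two
lines are dual representations of $N$, so Lemma~\ref{lem:burnside} gives the same number of
$N$-orbits, here $q$. Subtracting, $n_0(V)=(q+1)-q=n_0(V^*)=1$.
\end{example}

In general there are several reductive parts, and the subtraction becomes an induction over them.
It needs two things. First, every stabilizer must have a reductive part that is defined over $k$
and unique up to \emph{rational} conjugacy. Second, for each reductive part $A$ the spaces $V^A$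
and $(V^*)^A$ must be dual to each other. The second requirement is a matter of semisimplicity, and
$p>\dim V$ helps there. The first one is violated by the smallest counterexample.

\section{Three counterexamples}\label{sec:counter}

\subsection{A twisted dihedral group}

\emph{The case $q=p=3$.} Choose $v\in\overline{\mathbb F}_3$ with $v^3=v+1$; it is not in
$\mathbb F_3$. The six matrices
\[
t_b=\begin{pmatrix}1&b\\0&1\end{pmatrix},\qquad
s_b=\begin{pmatrix}-1&b+2v\\0&1\end{pmatrix}\qquad(b\in\mathbb F_3)
\]
form a group $G$, and cubing the entries maps $t_b$ to $t_b$ and $s_b$ to $s_{b+2}$. So $G$ is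
defined over $\mathbb F_3$, but only $t_0,t_1,t_2$ are rational. On columns, $s_b$ fixes the line
$2x=(b+2v)y$, which contains no rational point except $0$. Hence every nonzero rational column has
stabilizer $1$ (if $y\ne0$) or $\{t_0,t_1,t_2\}$ (if $y=0$), both unipotent. The group
$G(\mathbb F_3)=\{t_b\}$ has $6/3=2$ orbits on the six rational columns with $y\ne0$, and it fixes
the two columns with $y=0\neq x$. So $n_0(V)=4$. On rows, $s_b$ sends $(\xi,\eta)$ to
$(-\xi,\ast)$, and all three $s_b$ fix the \emph{same} line $\xi=0$, which is rational and is fixed
pointwise by $G$. Its points are not in $V_0^*$. The six rational rows with $\xi\neq0$ have trivial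
stabilizer, so $n_0(V^*)=6/3=2$. The total numbers of orbits agree, $4+1=2+3$. But what is to be
removed is one orbit on $V$ and three orbits on $V^*$.

\begin{proof}[Proof of Theorem~\ref{thm:dihedral}]
Choose $v\in\overline{\mathbb F}$ with $v^q-v=1$; then $v\notin\mathbb F_q$. Let
$G=\{t_b,s_b:b\in\mathbb F_p\}$ with $t_b,s_b$ given by the formulas above. Conjugation by
$\begin{pmatrix}1&v\\0&1\end{pmatrix}$ carries $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ to $t_b$ and
$\begin{pmatrix}-1&b\\0&1\end{pmatrix}$ to $s_b$, so $G$ is a group of order $2p$. Since
$(b+2v)^q=(b+2)+2v$, the $q$-Frobenius fixes each $t_b$ and maps $s_b$ to $s_{b+2}$. So $G$ is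
defined over $\mathbb F_q$, and, as $p$ is odd, $G(\mathbb F_q)=\{t_b:b\in\mathbb F_p\}$.

\emph{On $V$.} Let $(x,y)^T\in\mathbb F_q^2$.
If $y\ne0$, then $t_b$ fixes it only for $b=0$, and $s_b$ fixes it only if $2x/y=b+2v$, which is
impossible because $2x/y\in\mathbb F_q$ and $b+2v\notin\mathbb F_q$. So the stabilizer is trivial,
and these $q(q-1)$ points form $q(q-1)/p$ orbits of $G(\mathbb F_q)$.
If $y=0$ and $x\ne0$, the stabilizer is $\{t_b\}$, of order $p$, hence unipotent. The group
$G(\mathbb F_q)$ fixes each of these $q-1$ points.
The stabilizer of $0$ is $G$, of order $2p$, which is not unipotent.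
In total $n_0(V)=(q-1)(q/p+1)$.

\emph{On $V^*$.} Here $t_b$ sends $(\xi,\eta)$ to $(\xi,b\xi+\eta)$, and $s_b$ sends it to
$(-\xi,(b+2v)\xi+\eta)$. If $\xi\neq0$ the stabilizer is trivial; this gives $q(q-1)/p$ orbits. If
$\xi=0$ the stabilizer is $G$, which is not unipotent. So $n_0(V^*)=(q-1)q/p$.

Finally, $G$ is finite and acts faithfully on $V$ and $V^*$. So $V_0$ and $V_0^*$ contain nonempty
open sets of points with trivial stabilizer, all orbits have dimension $0$, and both modalities
equal $\dim V$.
\end{proof}

\begin{remark}
The failure comes from rationality. The complements of $\{t_b\}$ in $G$ are the $p$ groups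
$\{1,s_b\}$. They are conjugate over $\overline{\mathbb F}$, but Frobenius permutes them without
fixed points. If we take $v=0$ instead, so that all elements of $G$ are rational, the equality
returns. A point with $y\ne0$ then has trivial stabilizer if $x/y\notin\mathbb F_p$ and stabilizer
of order $2$ otherwise, and $G(\mathbb F_q)$ acts on the points with $y=0$ through $\pm1$. Hence
$n_0(V)=\frac{(q-1)(q-p)}{2p}+\frac{q-1}{2}=\frac{(q-1)q}{2p}$. On $V^*$ the $q(q-1)$ points with
$\xi\ne0$ have trivial stabilizer, and $n_0(V^*)=\frac{(q-1)q}{2p}$ as well.
\end{remark}

\subsection{Alternating groups}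

One might suspect that only the twist is to blame. The next example is a constant group, all of
whose elements are rational.

Let $p\geq 5$, $G=A_p$, and let $E=\mathbb F^p$ with the permutation action and the invariant form
$\sum x_iy_i$. With $\mathbf 1=(1,\dots,1)$ we have $V=\mathbf 1^\perp$ and hence
$V^*=E/\mathbb F\mathbf 1$. Call $x\in E(\overline{\mathbb F})$ of \emph{type I} if its entries are
distinct, and of \emph{type II} if exactly one value occurs twice and all other values occur at
most once.

\begin{lemma}\label{lem:types}
$V_0$ consists of the $x\in V(\overline{\mathbb F})$ of type I or II, and $V_0^*$ consists of the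
classes $[x]\in V^*(\overline{\mathbb F})$ with $x$ of type I or II.
\end{lemma}

\begin{proof}
The group $G_x$ consists of the even permutations preserving the level sets of $x$. If a level set
has at least three elements, $G_x$ contains a $3$-cycle. If two level sets have at least two
elements, $G_x$ contains a product of two disjoint transpositions. Since $p\ge5$, in both cases
$G_x$ is not a $p$-group. In the remaining cases $x$ has type I or II, the stabilizer of $x$ in the
symmetric group is trivial or generated by a transposition, and $G_x=1$. This proves the statement
on $V_0$.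

For $[x]\in V^*(\overline{\mathbb F})$ we have $G_x\subset G_{[x]}$, so if $G_{[x]}$ is a $p$-group
then $G_x$ is one, and $x$ has type I or II. Conversely, let $x$ have type I or II. For
$g\in G_{[x]}$ write $gx=x+c(g)\mathbf 1$. As $G$ fixes $\mathbf 1$, the map
$c:G_{[x]}\to(\overline{\mathbb F},+)$ is a homomorphism, with kernel $G_x=1$. So $G_{[x]}$ is
isomorphic to a finite subgroup of $(\overline{\mathbb F},+)$, which is a $p$-group.
\end{proof}

Let $\mathbb F=\mathbb F_q$, let $E_0\subset\mathbb F_q^p$ be the set of vectors of type I or II,
and let $Y=E_0/G$. The action of $G$ on $E_0$ is free. The group $(\mathbb F_q,+)$ acts on $Y$ by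
translations $x\mapsto x+c\mathbf 1$, and the sum $s(x)=\sum x_i$ is a function on $Y$ that is
invariant under translations, because $pc=0$. Every rational point of $E/\mathbb F\mathbf 1$ lifts
to a rational vector. So Lemma~\ref{lem:types} gives
\begin{equation}\label{eq:Y}
n_0(V)=\#\{y\in Y:s(y)=0\},\qquad n_0(V^*)=\#(Y/\mathbb F_q).
\end{equation}

\emph{The case $q=p$.} A vector of type I lists all of $\mathbb F_p$. Such vectors form
$p!/|G|=2$ elements of $Y$, and $s=0+1+\dots+(p-1)=0$. Each of the two is fixed by all translations, since
adding $c$ to the entries of $x$ permutes them by a $p$-cycle or trivially, which is even. A vector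
of type II repeats one value $r$ and omits one value $t\ne r$. The $p!/2$ vectors with given
$(r,t)$ form one $G$-orbit, so these elements of $Y$ correspond to the $p(p-1)$ pairs $(r,t)$, and
$s=0+r-t\neq0$. Hence type II contributes nothing to $n_0(V)$. But translations act freely on the
pairs, so type II contributes $p-1$ to $n_0(V^*)$. Therefore
\[
n_0(V)=2,\qquad n_0(V^*)=p+1 \qquad (q=p).
\]
For $p=5$ these numbers are $2$ and $6$. For general $q$ the two counts in \eqref{eq:Y} are
compared by Fourier analysis.

\begin{proof}[Proof of Theorem~\ref{thm:alternating}]
\emph{Counting on $V^*$.} By Burnside's lemma we need, for $c\ne0$, the number of $y=Gx\in Y$ fixed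
by translation by $c$. If $y$ is fixed, the multiset of values of $x$ is stable under adding $c$.
Then $x$ is not of type II, since its unique double value would move. So $x$ has type I, and its
$p$ values form a set stable under the group $\mathbb F_pc$ of order $p$, that is, one coset of
$\mathbb F_pc$. Conversely, if the values form such a coset, then $x+c\mathbf 1=gx$ for a $p$-cycle
$g$, and $g$ is even. There are $q/p$ cosets, and each carries $p!/|G|=2$ elements of $Y$. Hence
\[
n_0(V^*)=\frac1q\Bigl(|Y|+(q-1)\frac{2q}{p}\Bigr).
\]

\emph{Counting on $V$.} Let $\psi$ run over the additive characters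
$\mathbb F_q\to\mathbb C^\times$. By orthogonality,
\[
n_0(V)=\frac1q\sum_\psi\sum_{y\in Y}\psi(s(y)).
\]
The trivial character contributes $|Y|$ to the double sum. Let $\psi\neq1$. It takes each $p$-th
root of unity as a value $q/p$ times, and $\prod_{\zeta^p=1}(1+\zeta T)=1-(-T)^p=1+T^p$ because $p$
is odd. So
\[
\prod_{a\in\mathbb F_q}(1+\psi(a)T)=(1+T^p)^{q/p}.
\]
Write $[T^m]$ for the coefficient of $T^m$. There are two elements of $Y$ of type I for each
$p$-subset $S$ of $\mathbb F_q$, with $\psi(s)=\prod_{a\in S}\psi(a)$. Together they contribute
$2[T^p](1+T^p)^{q/p}=2q/p$.

An element of type II is determined by the double value $r$ and the set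
$S\subset\mathbb F_q\setminus\{r\}$ of the other $p-2$ values: the $p!/2$ vectors with these data
form one $G$-orbit, as $G$ acts freely and $|G|=p!/2$. Here $s=2r+\sum_{a\in S}a$. The contribution
is
\[
\sum_{r\in\mathbb F_q}\psi(2r)\,[T^{p-2}]\frac{(1+T^p)^{q/p}}{1+\psi(r)T}
=\sum_r\psi(r)^2\,(-\psi(r))^{p-2}=-\sum_r\psi(r)^p=-q,
\]
since only the constant term of the numerator matters in degree $p-2$, and $p-2$ is odd. There are
$q-1$ nontrivial characters, so
\[
n_0(V)=\frac1q\Bigl(|Y|+(q-1)\bigl(\tfrac{2q}{p}-q\bigr)\Bigr)=n_0(V^*)-(q-1).
\]
As vectors of type I exist in $V(\overline{\mathbb F})$, $G$ acts faithfully on $V$, hence on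
$V^*$, and both modalities equal $\dim V$ as in the proof of Theorem~\ref{thm:dihedral}.
\end{proof}

\subsection{An inseparable affine group}

The groups so far are finite. Over an imperfect field connectedness does not help either: one takes
the affine group and replaces the translation by its $p$-th power, so that some translations are
lost over $\mathbb F$.

\begin{proof}[Proof of Theorem~\ref{thm:imperfect}]
Let $G=\mathbb G_m\ltimes\mathbb G_a$ with product $(a,c)(a',c')=(aa',c+ac')$, and let
\[
\rho(a,c)=a^{1-p}\begin{pmatrix}a^p&c^p\\0&1\end{pmatrix}
=\begin{pmatrix}a&a^{1-p}c^p\\0&a^{1-p}\end{pmatrix}.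
\]
This is a representation because $(c+ac')^p=c^p+a^pc'^p$. The scalar $a^{1-p}$ turns the upper left
entry $a^p$ into $a$. So only translations are lost over $\mathbb F$, and no scalings of the first
coordinate.

\emph{On $V$.} Let $(x,y)^T\in V(\overline{\mathbb F})$. If $y\ne0$, then $(a,c)$ fixes it if and
only if $a^{p-1}=1$ and $c^p=(1-a)x/y$. For each of the $p-1$ values of $a$ there is one $c$. So
the stabilizer is finite of order $p-1\ge2$, prime to $p$, and is not unipotent. If $y=0\ne x$, the
stabilizer is $\{a=1\}\cong\mathbb G_a$, which is unipotent. The stabilizer of $0$ is $G$, which is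
not unipotent. So $V_0=\{(x,0)^T:x\ne0\}$. On it $(a,c)$ acts by $x\mapsto ax$, so $G(\mathbb F)$
is transitive on the rational points and $n_0(V)=1$.

\emph{On $V^*$.} We have $(\xi,\eta)\rho(a,c)=(a\xi,\ a^{1-p}(c^p\xi+\eta))$. If $\xi\ne0$, the
points $(a,c)$ of the stabilizer satisfy $a=1$ and $c^p=0$, so the stabilizer, which is reduced by
definition, is trivial. If $\xi=0$, it contains $\{(a,0):a^{p-1}=1\}$, of order $p-1\ge2$, and is
not unipotent. So $V_0^*=\{\xi\neq0\}$. Every rational orbit in it meets $\xi=1$, and $(1,\eta)$,
$(1,\eta')$ lie in the same $G(\mathbb F)$-orbit if and only if $\eta'-\eta=c^p$ for some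
$c\in\mathbb F$. Hence $n_0(V^*)=|\mathbb F/\mathbb F^p|$. Since $\mathbb F$ is imperfect, it is
infinite, so is the isomorphic field $\mathbb F^p$, and $\mathbb F/\mathbb F^p$ is a nonzero vector
space over $\mathbb F^p$. So $n_0(V^*)$ is infinite.

Over $\overline{\mathbb F}$ each of $V_0$, $V_0^*$ is a single orbit, and both modalities are $0$.
\end{proof}

\begin{remark}
The image $\rho(G)\subset GL_2$ is the group of matrices
$\begin{pmatrix}a&a^{1-p}d\\0&a^{1-p}\end{pmatrix}$. Since $G\to\rho(G)$ is bijective on
$\overline{\mathbb F}$-points, $\rho(G)$ has the same sets $V_0$ and $V_0^*$. Its $\mathbb F$-points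
allow every $d\in\mathbb F$, so it has one rational orbit on $V_0$ and one on $V_0^*$. The
counterexample uses that $G(\mathbb F)\to\rho(G)(\mathbb F)$ is not surjective.
\end{remark}

\section{Finite fields: the tame case}\label{sec:tame}

Let $k$ be finite of characteristic $p>n=\dim V$. We identify algebraic groups and vector spaces
over $k$ with their $\overline k$-points together with the action of
$\operatorname{Gal}(\overline k/k)$; a $k$-subgroup is a Galois-stable closed subgroup. Modules are
rational modules over $\overline k$.

Let $H=A\ltimes U$ be tame. Then $U$ is connected, normal and unipotent, and $H/U\cong A$ has no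
nontrivial connected normal unipotent subgroup, because such a subgroup would lie in $A^\circ$. So
$U$ contains, hence is, the largest connected normal unipotent subgroup $R_u(H)$. In particular it
does not depend on the choice of $A$. Moreover,
\begin{equation}\label{eq:unip}
H \text{ is unipotent if and only if } A=1 .
\end{equation}
Indeed, if $H$ is unipotent then so is $A$; then $A^\circ$ is reductive and unipotent, so trivial,
and $A$ is a finite $p$-group of order prime to $p$. The converse is clear, since $U$ is unipotent.

\subsection{Facts to be used}

\textbf{(F1)} \emph{Every module of dimension at most $p$ of a good group $A$ is semisimple.} For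
connected reductive groups this is a theorem of Jantzen \cite{jantzen}. In general let $W\subset M$
be an $A$-submodule and $P:M\to W$ an $A^\circ$-equivariant projection. For $a\in A$ the map
$aPa^{-1}$ is again an $A^\circ$-equivariant projection onto $W$, and it depends only on
$aA^\circ$. The average of these maps over $A/A^\circ$, which exists since $p\nmid[A:A^\circ]$, is
an $A$-equivariant projection.

\textbf{(F2)} (Serre \cite[Theorem 1]{serre}) \emph{If $M_1,M_2$ are semisimple modules of a group
in characteristic $p$ and $(\dim M_1-1)+(\dim M_2-1)<p$, then $M_1\otimes M_2$ is semisimple.}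

\textbf{(F3)} \emph{A nonempty Galois-stable coset $C$ of a linear subspace in
$W\otimes\overline k$, where $W$ is a finite-dimensional $k$-space, contains a point of $W$.}
(This is additive Hilbert~90.) Take $v\in C$, defined over a finite extension $k'/k$ with group
$\Sigma$, and $\lambda\in k'$ of trace $1$. Then
$\sum_{\sigma\in\Sigma}\sigma(\lambda)\sigma(v)$ is Galois-invariant, and it lies in $C$ because
all $\sigma(v)$ do and the coefficients have sum $1$.

\subsection{Rational conjugacy of reductive parts}

The following lemma is the heart of the matter. The smallest case, in odd characteristic, shows the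
point. Let $B=\bigl\{1,\begin{pmatrix}-1&\beta\\0&1\end{pmatrix}\bigr\}$ with $\beta\in k$, inside
the affine group $T\ltimes U$. Conjugation by $\begin{pmatrix}1&t\\0&1\end{pmatrix}$ changes $\beta$
to $\beta+2t$, so $t=-\beta/2$ moves $B$ into $T$, and this $t$ lies in $U(k)=k$. In
Theorem~\ref{thm:dihedral} the place of $U$ is taken by the finite group $\{t_b\}$, which is not the
exponential of a linear space, and no complement is rational at all.

\begin{lemma}\label{lem:conj}
Let $H=A\ltimes U$ be tame.
\begin{enumerate}
\item[(a)] If $B\subset H$ is a good closed $k$-subgroup, there is $u\in U(k)$ with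
$uBu^{-1}\subset A$.
\item[(b)] Two closed $k$-subgroups of $A$ that are conjugate under $H(k)$ are conjugate under
$A(k)$.
\item[(c)] Any two Levi $k$-subgroups of $H$ are conjugate under $U(k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\pi:H\to A$ be the projection. It is a homomorphism of algebraic groups, defined over $k$,
with kernel $U$, and it is the identity on $A$. We first prove (b), then (c) assuming (a), and
finally (a).

(b) Let $hA_1h^{-1}=A_2$ with $h\in H(k)$. Write $h=ua$ with $u\in U$, $a\in A$. By uniqueness of
the decomposition $u$ and $a$ are rational. Applying $\pi$ gives $A_2=aA_1a^{-1}$.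

(c) Let $A'$ be another Levi $k$-subgroup. By (a) some $u\in U(k)$ satisfies $uA'u^{-1}\subset A$.
Since $R_u(H)=U$ for either decomposition, $C=uA'u^{-1}$ satisfies $CU=H$. If $a\in A$, write
$a=cu'$ with $c\in C$ and $u'\in U$; then $u'=c^{-1}a\in A\cap U=1$. So $C=A$.

(a) If $U$ were a vector group, writing $b\in B$ as an element of $U$ times $\pi(b)$ would give a
cocycle $B\to U$. Conjugating $B$ into $A$ means to write it as a coboundary, rationally. In general
we filter $U$ by normal subgroups with vector group quotients and treat one quotient at a time. The
filtration has to be chosen so that the quotients have no $H^1$.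

\emph{The filtration.} Define subspaces $0=W_0\subset W_1\subset\dots\subset W_r=V$ by
$W_i/W_{i-1}=(V/W_{i-1})^U$. The chain increases strictly until it reaches $V$, since a unipotent
group has nonzero fixed vectors in every nonzero module. All $W_i$ are defined over $k$, and they
are $H$-stable because $U$ is normal. Let $S_i=W_i/W_{i-1}$ and, for $j\ge1$,
\[
\mathfrak n_j=\{X\in\operatorname{End}(V): XW_i\subset W_{i-j}\text{ for all }i\},\quad
\mathfrak u_j=\mathfrak u\cap\mathfrak n_j,\quad U_j=U\cap(1+\mathfrak n_j),
\]
where $W_i=0$ for $i<0$, and $\mathfrak u$ also denotes the space over $\overline k$. We have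
$\mathfrak n_i\mathfrak n_j\subset\mathfrak n_{i+j}$ and $\mathfrak n_r=0$. Since $\exp$ and $\log$
interchange $\mathfrak n_j$ and $1+\mathfrak n_j$, we get $U_j=\exp(\mathfrak u_j)$. As $U$ acts
trivially on every $S_i$, $U=U_1$. Each $U_j$ is normal in $H$, since $H$ preserves the flag, and
$U_r=1$.

Let $M_j=\mathfrak n_j/\mathfrak n_{j+1}$. Sending $X$ to the maps $S_i\to S_{i-j}$ that it induces
gives an $H$-equivariant isomorphism $M_j\cong\bigoplus_{i>j}\operatorname{Hom}(S_i,S_{i-j})$, and
$U$ acts trivially on $M_j$. For $u,u'\in U_j$,
\[
uu'-1=(u-1)+(u'-1)+(u-1)(u'-1),
\]
and the last term lies in $\mathfrak n_{2j}\subset\mathfrak n_{j+1}$. So $u\mapsto u-1$ induces an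
$H$-equivariant homomorphism $U_j\to M_j$ with kernel $U_{j+1}$. As
$\exp X-1\equiv X$ modulo $\mathfrak n_{j+1}$ for $X\in\mathfrak u_j$, its image is the
\emph{linear} subspace $N_j$ which is the image of $\mathfrak u_j$. It is defined over $k$, it is
$H$-stable because $U_j$ is normal in $H$, and $U_j(k)\to N_j(k)$ is surjective: lift linearly to
$\mathfrak u_j(k)$ and apply $\exp$. This is where we use that $U$ is the exponential of a linear
space.

\emph{Vanishing of $H^1(B,N_j)$.} We claim that every algebraic cocycle $f:B\to N_j$, that is, a
morphism with $f(bb')=f(b)+b\,f(b')$, has the form $f(b)=bv-v$ with $v\in N_j$. First let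
$i\ne i'$ and let $f:B\to\operatorname{Hom}(S_i,S_{i'})$ be a cocycle. Then
$b\cdot(s',s)=(bs'+f(b)(bs),\,bs)$ defines a $B$-module structure on $S_{i'}\oplus S_i$: the cocycle
condition with $b\,f(b')=b\circ f(b')\circ b^{-1}$ says exactly that this is an action. Its
dimension is at most $n<p$, so by (F1) the submodule $S_{i'}$ has a $B$-stable complement
$\{(\varphi(s),s)\}$. Stability means $b\varphi(s)+f(b)(bs)=\varphi(bs)$, that is,
$f(b)=\varphi-b\varphi b^{-1}$, so $v=-\varphi$ works. Hence the claim holds with $M_j$ in place of
$N_j$. To pass to $N_j$ we need a $B$-stable complement of $N_j$ in $M_j$. By (F1) $V$ is a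
semisimple $B$-module, hence so are the $S_i$ and their duals. As
$\dim S_i+\dim S_{i'}\le n<p$ for $i\ne i'$, (F2) shows that $M_j$ is semisimple. So the complement
exists, and projecting $v\in M_j$ to $N_j$ proves the claim.

\emph{The induction.} We show by induction on $j$ that some $U(k)$-conjugate of $B$ lies in $AU_j$;
the case $j=r$ is (a). For $j=1$ there is nothing to prove. For the step we may replace $B$ by a
conjugate and suppose $B\subset AU_j$. Since $U_j$ is normal in $H$, $AU_j=U_jA$, so
$\nu(b)=b\,\pi(b)^{-1}$ lies in $U_j$. Let $f(b)\in N_j$ be its image; $f$ is a morphism. From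
\[
\nu(bb')=\nu(b)\cdot\pi(b)\nu(b')\pi(b)^{-1}
\]
and the fact that $b=\nu(b)\pi(b)$ and $\pi(b)$ act in the same way on $M_j$ we get
$f(bb')=f(b)+b\,f(b')$. So the set $C$ of all $v\in N_j$ with $f(b)=bv-v$ for all $b$ is nonempty.
It is a coset of $N_j^B$, and it is Galois-stable because $f$ and $B$ are defined over $k$. By (F3)
there is $v\in C\cap N_j(k)$. Lift it to $u\in U_j(k)$. Then
\[
ubu^{-1}=\bigl[u\,\nu(b)\,\pi(b)u^{-1}\pi(b)^{-1}\bigr]\,\pi(b),
\]
and the bracket lies in $U_j$ and has image $v+f(b)-bv=0$ in $N_j$. So it lies in $U_{j+1}$, and
$uBu^{-1}\subset U_{j+1}A=AU_{j+1}$.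
\end{proof}

\subsection{Proof of Theorem~\ref{thm:tame}}

The stabilizer of a point of $V(k)$ or $V^*(k)$ is a tame subgroup of $GL(V)$. Define the
\emph{type} of the point as the $G(k)$-conjugacy class $[B]$ of a Levi $k$-subgroup $B$ of its
stabilizer. By Lemma~\ref{lem:conj}(c) the type is well defined, and it is constant on
$G(k)$-orbits. Let $\mathcal T$ be the finite set of types occurring in $V(k)\cup V^*(k)$.
For $[A],[B]\in\mathcal T$ let
\begin{itemize}
\item $n_B(V)$ be the number of $G(k)$-orbits of points of type $[B]$ in $V(k)$;
\item $m_A(V)$ be the number of orbits of $N=\{g\in G(k):gAg^{-1}=A\}$ on $V^A(k)$;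
\item $c(A,B)$ be the number of $B(k)$-conjugacy classes of $k$-subgroups $A_1\subset B$ that are
$G(k)$-conjugate to $A$. It is finite, since $G(k)$ is.
\end{itemize}
Define $n_B(V^*)$ and $m_A(V^*)$ in the same way. We want the $n_B$. The $m_A$ are accessible
through Burnside's lemma, and they determine the $n_B$.

\emph{Step 1: $m_A(V)=m_A(V^*)$.} By (F1), $V=V^A\oplus V^\sharp$, where $V^\sharp$ is the sum of
the nontrivial simple $A$-submodules. Both summands are stable under $N$ and under Galois. A
functional $\xi\in(V^*)^A$ is an $A$-homomorphism to the trivial module, so it vanishes on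
$V^\sharp$. Conversely, a functional vanishing on $V^\sharp$ is $A$-invariant. So $(V^*)^A$ is the
annihilator of $V^\sharp$ and is isomorphic to $(V^A)^*$, over $k$ and $N$-equivariantly. Apply
Lemma~\ref{lem:burnside} to $N$ and $W=V^A(k)$.

\emph{Step 2: $m_A(V)=\sum_{[B]\in\mathcal T}c(A,B)\,n_B(V)$, and the same with $V^*$.} Consider the
pairs $(x,A_1)$ with $x\in V(k)$ and $A_1\subset G_x$ a subgroup that is $G(k)$-conjugate to $A$.
Every $G(k)$-orbit of pairs contains a pair $(x,A)$ with $x\in V^A(k)$, and $x$ is unique up to
$N$. So there are $m_A(V)$ orbits of pairs. On the other hand, the orbits of pairs over a fixed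
$G(k)$-orbit of points correspond to the $G_x(k)$-classes of subgroups $A_1\subset G_x$ as above,
for one point $x$ of that orbit. Let $B$ be a Levi $k$-subgroup of $G_x$. Each such $A_1$ is a good
closed $k$-subgroup, so by Lemma~\ref{lem:conj}(a) it is $G_x(k)$-conjugate to a subgroup of $B$,
and by Lemma~\ref{lem:conj}(b) two such subgroups of $B$ are $G_x(k)$-conjugate if and only if they
are $B(k)$-conjugate. So there are $c(A,B)$ classes. This number depends only on $[A]$ and $[B]$,
and the argument for $V^*$ is the same.

\emph{Step 3: inversion.} Order the types lexicographically by the pair $(\dim A,\#\pi_0(A))$,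
where $\pi_0$ is the group of geometric components. Suppose that $A_1\subset B$ is conjugate to
$A$. Then $\dim A\le\dim B$; if the dimensions agree, $A_1^\circ=B^\circ$ and
$\#\pi_0(A)\le\#\pi_0(B)$; if these numbers agree as well, $A_1=B$. So $c(A,A)=1$, and
$c(A,B)\ne0$ with $[A]\ne[B]$ implies that $[A]$ comes strictly before $[B]$. The matrix
$(c(A,B))$ over $\mathcal T$ is thus unitriangular. It is the same for $V$ and for $V^*$, so
Steps~1 and~2 give $n_B(V)=n_B(V^*)$ for all $[B]\in\mathcal T$. By \eqref{eq:unip} a rational
point has unipotent stabilizer exactly when its type is $[\{1\}]$. So $n_0(V)=n_0(V^*)$; both are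
$0$ if $[\{1\}]\notin\mathcal T$. \qed

\section{Characteristic zero}\label{sec:zero}

We now prove Theorem~\ref{thm:charzero}. The modality is defined over $\overline{\mathbb F}$, so we
may assume that $F=\mathbb F$ is algebraically closed of characteristic $0$. Let $K$ be the kernel
of $G\to GL(V)$. It lies in all stabilizers, on $V$ and on $V^*$. If $K$ is not unipotent, then
$V_0=V_0^*=\emptyset$ and the theorem holds trivially. If $K$ is unipotent, we replace $G$ by its
image $\overline G=G/K$, which is closed in $GL(V)$. This does not change $V_0$ and $V_0^*$, since
$G_x$ is an extension of $\overline G_x$ by $K$. It does not change the orbits either, because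
$G(F)\to\overline G(F)$ is surjective for algebraically closed $F$. So assume $G\subset GL(V)$
closed. Let $n=\dim V$, $g=\dim G$ and $\pi=[G:G^\circ]$.

The idea is to define everything over a finitely generated ring $R\subset F$ and to reduce modulo a
maximal ideal. Over finite extensions $k$ of the residue field Theorem~\ref{thm:tame} applies. The
growth of $n_0(V_k)$ with $k$ recovers the modality, and, if the modality is $0$, its limit is the
number of orbits. For the affine group, $V_0$ is a punctured line with stabilizers $\mathbb G_a$.
Over a field with $Q$ elements the orbit count is $(Q-1)\cdot Q/|G(k)|$, of order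
$Q^{1+1-2}=Q^0$. For $V_0^*$ it is $Q(Q-1)\cdot1/|G(k)|$, of order $Q^{2+0-2}=Q^0$. In
general a family of points of dimension $d$ with unipotent stabilizers of dimension $u$ contributes
about $Q^{d+u-g}$ orbits, and $d+u-g$ is its number of parameters.

\subsection{Spreading out the stabilizers}

Choose a finitely generated subring $R\subset F$ over which $V$ has a model $V_R\cong R^n$ and $G$
has a model $G_R\subset GL_{n,R}$, a closed subgroup scheme smooth over $R$, with $n!$ invertible
in $R$. We shall repeatedly replace $R$ by $R[1/f]$ with $f\ne0$. Let $\mathcal V$ be the disjoint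
union of the affine spaces of $V_R$ and $V_R^*$ over $R$, and let $\mathcal S\to\mathcal V$ be the
stabilizer group scheme, whose fibre over $x$ is the stabilizer of $x$ in $G_R$. We need to
know that the stabilizers in a fibre of positive characteristic are tame. Tameness is read off from
Levi decompositions at points of characteristic $0$, spread over open sets.

\begin{proposition}\label{prop:strata}
After replacing $R$ by a localization, $\mathcal V$ is the disjoint union of finitely many integral
locally closed subschemes $Z_j$, each contained in $V_R$ or in $V_R^*$, such that
$\mathcal S_j=\mathcal S|_{Z_j}$ has the following properties.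
\begin{enumerate}
\item[(i)] $\mathcal S_j$ is smooth over $Z_j$.
\item[(ii)] There is a closed subgroup scheme $\mathcal A_j\subset\mathcal S_j$, smooth over $Z_j$,
whose geometric fibres have reductive identity component, constant dimension and a constant number
$e_j$ of components.
\item[(iii)] There is a vector subbundle $\mathfrak u_j\subset\operatorname{End}(\mathcal O^n)$
over $Z_j$, of constant rank $u_j$ and consisting of nilpotent endomorphisms, such that
$\exp(\mathfrak u_j)$ is a closed normal subgroup scheme of $\mathcal S_j$ and
$(a,X)\mapsto a\exp X$ is an isomorphism $\mathcal A_j\times_{Z_j}\mathfrak u_j\to\mathcal S_j$.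
\end{enumerate}
\end{proposition}

\begin{proof}
We show by Noetherian induction that for every reduced closed $Y\subset\mathcal V$ there is an
integer $N\ge1$ such that $Y[1/N]$ has such a partition; for $Y=\mathcal V$ this is the
proposition, with $R[1/N]$ in place of $R$. Assume that this holds for all proper closed subsets
of $Y\neq\emptyset$. Let $Y_1$ be an irreducible component of $Y$, let $Y'$ be the union of the
others, and let $L$ be the function field of $Y_1$. If $L$ has characteristic $p>0$, then $p=0$ on
$Y_1$, so $Y[1/p]=Y'[1/p]$, and we are done by induction.

Let $L$ have characteristic $0$. The scheme $W=Y\setminus Y'$ is integral with function field $L$.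
It is enough to find a nonempty open $W_1\subset W$ with properties (i)--(iii). For then
$Y\setminus W_1$ has a partition after inverting some $N$, and $W_1[1/N]$ is the additional
stratum.

The stabilizer $\mathcal S_L$ of the generic point is smooth over $L$ by Cartier's theorem. By
Mostow's theorem \cite{mostow} it has a Levi decomposition $\mathcal S_L=A\ltimes U$ over $L$, with
$U$ the unipotent radical and $A$ reductive, possibly disconnected. As $L$ has characteristic $0$,
$U=\exp(\mathfrak u_L)$ with $\mathfrak u_L=\operatorname{Lie}U$ a space of nilpotent matrices. These
data extend over a nonempty open $W_1\subset W$, which we shrink finitely often. The subspace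
$\mathfrak u_L$ extends to a subbundle $\mathfrak u$, and the closure of $A$ to a closed subgroup
scheme $\mathcal A$ of $\mathcal S|_{W_1}$. Smoothness of $\mathcal S$ and $\mathcal A$ spreads from
the generic fibre to an open set. So do identities between morphisms (the $n$-th power of each
element of $\mathfrak u$ is $0$; $\exp(\mathfrak u)$ lies in $\mathcal S$, is stable under products
and inverses and is normalized by $\mathcal S$) and the fact that
$\mathcal A\times\mathfrak u\to\mathcal S$ is an isomorphism. The subscheme $\exp(\mathfrak u)$ is
closed because $\exp$ is an isomorphism from the scheme $X^n=0$ to the scheme $(h-1)^n=0$, with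
inverse $\log$. The number of geometric components of the fibres of $\mathcal A$ is constant over
a nonempty open set by \cite[9.7.8]{ega}. After shrinking, the closure of $A^\circ$ is an open and
closed subgroup scheme of $\mathcal A$ with geometrically connected fibres. Its fibres are then the
identity components of those of $\mathcal A$, and they are reductive over a nonempty open set by
\cite[XIX 2.5]{sga}.
\end{proof}

Localizing $R$ further, we may assume the following:
\begin{itemize}
\item all primes $\le n$ and all primes dividing some $e_j$ are invertible in $R$;
\item every $Z_j$ dominates $\operatorname{Spec}R$ (the others disappear after localizing);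
\item all fibres of $Z_j\to\operatorname{Spec}R$ are nonempty and equidimensional of one dimension
$d_j$, with the same number $t_j\ge1$ of geometric irreducible components;
\item all fibres of $G_R$ have dimension $g$ and $\pi$ geometric components.
\end{itemize}
The last two conditions follow from \cite[\S 9]{ega}. For equidimensionality note that the generic
fibre of the integral scheme $Z_j$ is irreducible, so its geometric components are Galois conjugate
and have one common dimension. In particular $Z_{j,F}$ is equidimensional of dimension $d_j$ with
$t_j$ components.

Fix a closed point of $\operatorname{Spec}R$. Its residue field $\kappa$ is finite, of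
characteristic $p>n$, and $p\nmid e_j$ for all $j$. Let $k/\kappa$ be a finite extension, and let
$V_k$, $V_k^*$, $G_k$ be the fibres over $k$. Every $x\in V_k(k)\cup V_k^*(k)$ is a $k$-point of
one $Z_j$. By (i) the fibre of $\mathcal S_j$ at $x$ is smooth, so it is the reduced stabilizer of
$x$. By (ii), (iii) and $p\nmid e_j$ it is tame. Theorem~\ref{thm:tame} gives
\begin{equation}\label{eq:equal}
n_0(V_k)=n_0(V_k^*)\qquad\text{for all finite }k/\kappa .
\end{equation}

\subsection{Counting orbits with Lang--Weil}

Let $J_0$ be the set of $j$ such that $Z_j\subset V_R$ and the fibres of $\mathcal A_j$ are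
trivial, that is, of dimension $0$ with $e_j=1$. A unipotent group with reductive identity
component is finite, hence trivial in characteristic $0$. So a point of $Z_j(F)\subset V(F)$ has
unipotent stabilizer if and only if $j\in J_0$, and
\[
V_0=\bigsqcup_{j\in J_0}Z_j(F).
\]
Every point of $V_k(\overline k)$ is defined over a finite extension of $k$, and its stabilizer is
tame over that extension. So \eqref{eq:unip} shows in the same way that the set of points of
$V_k(\overline k)$ with unipotent stabilizer is the union of the $Z_j(\overline k)$, $j\in J_0$.
For $j\in J_0$ and $x\in Z_j(k)$ the stabilizer is $\exp$ of a space of dimension $u_j$, so it has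
$Q^{u_j}$ rational points, where $Q=|k|$. Write $|G(k)|$ for the order of $G_k(k)$. An orbit
$G(k)x$ has $|G(k)|/|G_x(k)|$ elements, so giving each point $x$ the weight $|G_x(k)|/|G(k)|$
yields
\begin{equation}\label{eq:sum}
n_0(V_k)=\sum_{j\in J_0}\frac{|Z_j(k)|\,Q^{u_j}}{|G(k)|} .
\end{equation}
The Lang--Weil estimate says that a variety over a finite field, equidimensional of dimension $d$
with $t$ geometric components, all defined over that field, has $tQ^d+O(Q^{d-1/2})$ points over its
extensions with $Q$ elements. Let $\kappa_1/\kappa$ be a finite extension over which all geometric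
components of the fibres of the $Z_j$ and of $G_R$ over $\kappa$ are defined. For
$k\supset\kappa_1$ and $Q\to\infty$ we get
\[
|Z_j(k)|=t_jQ^{d_j}+O(Q^{d_j-1/2}),\qquad |G(k)|=\pi Q^g+O(Q^{g-1/2}).
\]
If $J_0\ne\emptyset$, let $\mu=\max_{j\in J_0}(d_j+u_j-g)$. Then \eqref{eq:sum} implies, for $k$
running through the finite extensions of $\kappa_1$,
\begin{equation}\label{eq:limit}
\lim_{Q\to\infty}\frac{n_0(V_k)}{Q^\mu}=\frac1\pi\sum_{\substack{j\in J_0\\ d_j+u_j-g=\mu}}t_j>0 .
\end{equation}

\subsection{Modality}

A point of $Z_j(F)$, $j\in J_0$, has an orbit of dimension $g-u_j$. So $V_{0,(s)}$ is the union of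
the $Z_j(F)$ with $j\in J_0$ and $g-u_j=s$, and
\[
\mu(G,V_0)=\max_{j\in J_0}\bigl(d_j-(g-u_j)\bigr)=\mu
\]
if $J_0\ne\emptyset$. If $J_0=\emptyset$, then $V_0=\emptyset$, $\mu(G,V_0)=-\infty$ and
$n_0(V_k)=0$ for all $k$. So $\mu(G,V_0)$ is determined by the growth of $n_0(V_k)$. The same holds
for $V^*$, and \eqref{eq:equal} gives $\mu(G,V_0)=\mu(G,V_0^*)$. This proves the first part of
Theorem~\ref{thm:charzero}.

\subsection{The number of orbits}

Write $\mu$ for the common modality. If $\mu=-\infty$, both sets are empty. Otherwise $\mu\ge0$,
since $V_{0,(s)}\neq\emptyset$ contains an orbit of dimension $s$.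

\begin{lemma}\label{lem:union}
An irreducible variety $Z$ of dimension $d\ge1$ over an algebraically closed field $F$ is not the
union of fewer than $|F|$ proper closed subsets.
\end{lemma}

\begin{proof}
We may replace $Z$ by a nonempty affine open subset. By Noether normalization there is a finite
surjective morphism $Z\to\mathbb A^d$; it maps proper closed subsets to closed sets of dimension
less than $d$. So we may take $Z=\mathbb A^d$. If $d=1$, proper closed subsets are finite, and a
union of fewer than $|F|$ finite sets has fewer than $|F|$ elements, as $F$ is infinite. If $d>1$,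
each proper closed subset contains only finitely many of the hyperplanes $x_1=c$. So, by the same
count, some hyperplane is contained in none of the given subsets. It meets each of them in a proper
closed subset, and induction on $d$ applies.
\end{proof}

\emph{The case $\mu\ge1$.} There is $j\in J_0$ with $d_j>g-u_j$. Let $Z$ be a component of
$Z_{j,F}$, of dimension $d_j\geq1$. It is the union of the sets $Z\cap O$, where $O$ runs over
orbits in $V_0$ of dimension $g-u_j<d_j$; their closures in $Z$ are proper. By
Lemma~\ref{lem:union} there are at least $|F|$ orbits on $V_0$. There are at most $|V(F)|=|F|$, so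
the number is $|F|$. As $\mu(G,V_0^*)=\mu\ge1$, the same holds for $V_0^*$.

\emph{The case $\mu=0$.} Now $\dim V_{0,(s)}=s$ whenever $V_{0,(s)}\ne\emptyset$. Consider an orbit
$Gx$ of dimension $s$ in $V_0$. The group $G_x$ is unipotent, hence connected, hence contained in
$G^\circ$. The $G^\circ$-orbits in $Gx\cong G/G_x$ correspond to $G/(G^\circ G_x)=G/G^\circ$. So
$Gx$ consists of exactly $\pi$ orbits of $G^\circ$. Each of them is irreducible of dimension
$s=\dim V_{0,(s)}$, so its closure is an irreducible component of $\overline{V_{0,(s)}}$. Since
orbits are open in their closures, distinct $G^\circ$-orbits have distinct closures. Hence there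
are only finitely many $G^\circ$-orbits in $V_{0,(s)}$, their closures cover
$\overline{V_{0,(s)}}$, and every irreducible component of $\overline{V_{0,(s)}}$ is the closure of
one of them. So the number $\nu$ of $G$-orbits on $V_0$ is finite, and $\pi\nu$ is the total
number, over all $s$, of $s$-dimensional irreducible components of $\overline{V_{0,(s)}}$.

We count these components once more through the strata. The set $V_{0,(s)}$ is the disjoint union
of the locally closed sets $Z_{j,F}$ with $j\in J_0$ and $g-u_j=s$, and all these $d_j$ are
$\le s$ because $\mu=0$. So the $s$-dimensional components of $\overline{V_{0,(s)}}$ are the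
closures of the components of the $Z_{j,F}$ with $d_j=s$. Different components of one $Z_{j,F}$ have
different closures. Components of different strata have different closures too, since otherwise two
disjoint sets would both contain dense open subsets of one irreducible closed set. Therefore, with
\eqref{eq:limit} for $\mu=0$,
\[
\nu=\frac1\pi\sum_{\substack{j\in J_0\\ d_j+u_j=g}}t_j=\lim_{Q\to\infty}n_0(V_k).
\]
The same formula holds for $V^*$, because $\mu(G,V_0^*)=0$ too, and by \eqref{eq:equal} the two
limits coincide. This completes the proof of Theorem~\ref{thm:charzero}. \qed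

\begin{thebibliography}{9}

\bibitem{ega} EGA IV$_3$, \S 9.

\bibitem{jantzen} Jantzen, \emph{Low-dimensional representations of reductive groups are
semisimple}, in: Algebraic Groups and Lie Groups, CUP, 1997.

\bibitem{montecatini} \emph{Montecatini lectures on invariant theory},
\url{http://www-math.mit.edu/%7Ekac/not-easily-available/montecatini.pdf}

\bibitem{mostow} Mostow, Amer.\ J.\ Math.\ 78 (1956).

\bibitem{serre} Serre, Invent.\ Math.\ 116 (1994).

\bibitem{sga} SGA3.

\end{thebibliography}

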